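# Comparing $\psi(x)-x$ and $\sum_{n\le x}\Lambda(n)/n-\log x+\gamma$ on short windows

## 1. Two error terms, windows, zeros, and kernels

Throughout, $\gamma$ is Euler's constant, and $\Lambda$ is the von Mangoldt function: $\Lambda(p^k)=\log p$ for a prime $p$ and $k\ge1$, and $\Lambda(n)=0$ otherwise.

**Definition 1 (the two sums and their error terms).** For $x\ge1$ put
$$\psi(x)=\sum_{n\le x}\Lambda(n),\qquad \tilde\psi(x)=\sum_{n\le x}\frac{\Lambda(n)}n,\qquad \Delta(x)=\psi(x)-x,\qquad R(x)=\tilde\psi(x)-\log x+\gamma .$$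

*Example.* For $1\le x<2$ both sums are empty, so $\Delta(x)/x=-1$ and $R(x)=\gamma-\log x$. At $x=2$ we have $\psi(2)=\log 2$ and $\tilde\psi(2)=\frac12\log2$, so $\Delta(2)/2\approx-0.653$ and $R(2)=\gamma-\frac12\log 2\approx0.231$.

The prime number theorem says $\Delta(x)/x\to0$. Landau's equivalence theorem says that this is equivalent to $R(x)\to0$. So both quantities tend to $0$.

**Definition 2 (window supremum).** For $\lambda>1$, the window at $x$ is $[x,\lambda x]$. We shall use $\sup_{x\le y\le\lambda x}|\Delta(y)|/y$ and $\sup_{x\le y\le\lambda x}|R(y)|$.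

*Example (a supremum that is not a maximum).* There are no prime powers in $(19,23)$, so $\psi$ is constant on $[19,23)$, with value $\log\operatorname{lcm}(1,\dots,19)=\log 232792560\approx19.266$. On $[20,23)$ we have $|\Delta(y)|/y=1-\psi(19)/y$, which increases toward $1-\psi(19)/23\approx0.162$. At $y=23$ the function $\psi$ jumps to about $22.401$ and $|\Delta(23)|/23\approx0.026$. The supremum over $[20,23]$ is about $0.162$ and is not attained. For this reason every "max" below is read as a supremum.

**Definition 3 (zeros).** The letter $\rho=\beta+i\gamma_\rho$ runs over the nontrivial zeros of $\zeta$. They satisfy $0<\beta<1$ and are symmetric under $\rho\mapsto\bar\rho$ and $\rho\mapsto1-\rho$. In sums, zeros are repeated according to multiplicity. $N(\sigma,T)$ is the number of zeros with $\beta>\sigma$ and $0<\gamma_\rho\le T$.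

The following published facts will be used.

- **(F1)** The PNT in the form $\Delta(x)\ll x/\log^2x$ for $x\ge2$.
- **(F2)** The zero-free region: $1-\beta\ge c/\log(|\gamma_\rho|+2)$ for some $c>0$.
- **(F3)** $|\gamma_\rho|>14$ for every $\rho$, and $\sum_\rho|\gamma_\rho|^{-2}\log|\gamma_\rho|<\infty$.
- **(F4)** The explicit formula for $\psi_1(x)=\int_0^x\psi(t)\,dt$ (Ingham, *The Distribution of Prime Numbers*, Thm 28): for $x\ge1$,
$$\psi_1(x)=\frac{x^2}{2}-\sum_\rho\frac{x^{\rho+1}}{\rho(\rho+1)}-x\frac{\zeta'}{\zeta}(0)+\frac{\zeta'}{\zeta}(-1)-\sum_{r\ge1}\frac{x^{1-2r}}{2r(2r-1)}.\tag{1}$$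
- **(F5)** Ingham's density theorem (Titchmarsh, *Theory of the Riemann Zeta-function*, Thm 9.19(B)): for $\frac12\le\sigma\le1$ and $T\ge2$,
$$N(\sigma,T)\ll T^{3(1-\sigma)/(2-\sigma)}\log^5T.\tag{2}$$

*Example.* For $\sigma=\frac34$ the exponent in (2) is $\frac{3/4}{5/4}=\frac35$. In general, for $\sigma=\frac12+\delta$ it is $\frac{3/2-3\delta}{3/2-\delta}$, which is less than $1$ as soon as $\delta>0$.

**Definition 4 (kernel and transform).** Let $\eta>0$. A *kernel* on $[0,\eta]$ is a function $\varphi\in C^\infty(\mathbb R)$, possibly complex-valued, with support in $[0,\eta]$. Its transform is the entire function $\hat\varphi(z)=\int\varphi(w)e^{zw}\,dw$. Its *mass* is $\hat\varphi(0)=\int\varphi$. It *annihilates* $s\in\mathbb C$ if $\hat\varphi(s)=0$. The name is justified by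
$$\int\varphi(w)e^{s(u+w)}\,dw=\hat\varphi(s)\,e^{su}:$$
smoothing with $\varphi$ multiplies the exponential $e^{su}$ by $\hat\varphi(s)$.

*Example.* Use the same formula for the nonsmooth function $H_a=a^{-1}1_{[0,a]}$. Then $\hat H_a(z)=\frac{e^{az}-1}{az}$. It has mass $1$ and annihilates exactly $2\pi ik/a$ with $k\in\mathbb Z\setminus\{0\}$: the average of $e^{2\pi iku/a}$ over a full period is $0$. It annihilates nothing off the imaginary axis.

*Example.* If $\varphi_0$ is a kernel of mass $1$ and $s\ne0$, put $\varphi=\varphi_0+s^{-1}\varphi_0'$. Integration by parts gives $\widehat{\varphi_0'}(z)=-z\hat\varphi_0(z)$, so $\hat\varphi(z)=(1-z/s)\hat\varphi_0(z)$. Thus $\varphi$ is a kernel with the same support interval, still has mass $1$, and annihilates $s$.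

**Definition 5 (sparse set).** For $S\subset\mathbb C\setminus\{0\}$ let $n_S(t)=\#\{s\in S:|s|\le t\}$. We call $S$ *sparse* if there are $A>0$ and $0<\theta<1$ with $n_S(t)\le At^\theta$ for all $t>0$.

*Example.* $S=\{j^2:j\ge1\}$ has $n_S(t)=\lfloor\sqrt t\rfloor\le t^{1/2}$, so it is sparse with $\theta=\frac12$. The product over $S$ is
$$\prod_{j\ge1}\Bigl(1-\frac z{j^2}\Bigr)=\frac{\sin(\pi\sqrt z)}{\pi\sqrt z}=\sum_{k\ge0}\frac{(-1)^k\pi^{2k}}{(2k+1)!}z^k ,$$
with coefficients of size about $k^{-2k}$ up to factors $e^{O(k)}$; note that $2=1/\theta$. The set of positive integers is not sparse.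

## 2. Is $R$ controlled by $\Delta$ on a nearby window?

Landau's theorem is qualitative: one error term tends to $0$ if and only if the other does. The question is whether there is a *local, quantitative* version: is $|R(x)|$ at most a constant times the size of $|\psi(y)-y|/y$ for $y$ comparable with $x$, up to a power of $x$? The following is stated as a conjecture in "Explicit estimates for the summatory function of $\Lambda(n)/n$ from the one of $\Lambda(n)$".

**Conjecture (strong form of Landau's equivalence theorem, I).** There exist positive constants $c_1$ and $c_2$ (with $c_2>1$, so that the range of $y$ is nonempty) such that, for all real $x\ge2$,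
$$|\tilde\psi(x)-\log x+\gamma|\le c_1\max_{x/c_2<y\le c_2x}\frac{|\psi(y)-y|}{y}+c_2x^{-1/4}.\tag{3}$$

The conjecture is true, unconditionally. It follows from this theorem, which also gives the reverse comparison.

**Theorem 1.** Let $0<\delta<\frac12$ and $\lambda>1$. There is $C=C(\delta,\lambda)$ such that for all $x\ge1$
$$|R(x)|\le C\sup_{x\le y\le\lambda x}\frac{|\Delta(y)|}{y}+Cx^{-1/2+\delta},\qquad \frac{|\Delta(x)|}{x}\le C\sup_{x\le y\le\lambda x}|R(y)|+Cx^{-1/2+\delta}.\tag{4}$$

**How (3) follows from (4).** Take $\delta=\frac14$, $\lambda=2$, and put $c_1=C(\frac14,2)$ and $c_2=\max(2,C(\frac14,2))$. Since $[x,2x]\subset(x/c_2,c_2x]$, the first inequality of (4) gives (3) for all $x\ge1$, in particular for all $x\ge2$.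

**Theorem 2.**
1. For every $\lambda>1$, both inequalities of (4) hold for all $x\ge1$ with $x^{-1/2+\delta}$ replaced by $x^{-1/2}$ and some constant $C(\lambda)$.
2. There is $\lambda_0>1$ such that for every $\lambda\ge\lambda_0$ there is $C=C(\lambda)$ with, for all $x\ge1$,
$$|R(x)|\le C\sup_{x\le y\le\lambda x}\frac{|\Delta(y)|}{y},\qquad \frac{|\Delta(x)|}{x}\le C\sup_{x\le y\le\lambda x}|R(y)|.\tag{5}$$
If RH is false, every $\lambda>1$ is admissible.
3. For $\lambda\ge\lambda_0$ (any $\lambda>1$ if RH is false) and every nontrivial zero $\rho_0=\beta_0+i\gamma_0$ there is $c>0$ such that for all $x\ge1$ both $\sup_{x\le y\le\lambda x}|\Delta(y)|/y$ and $\sup_{x\le y\le\lambda x}|R(y)|$ are at least $c\,x^{\beta_0-1}$.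

Theorem 2 is unconditional. Its constants are not effective, because the proof splits according to whether RH holds.

## 3. Small $x$ by hand: a single point is not enough

Can one compare $R(x)$ and $\Delta(x)/x$ at the same point, with no window and no error term? Two small values say no.

*$R$ vanishes and $\Delta$ does not.* On $[1,2)$ we have $R(x)=\gamma-\log x$, so $R(e^\gamma)=0$ with $e^\gamma\approx1.781$, while $\Delta(e^\gamma)/e^\gamma=-1$.

*$\Delta$ vanishes and $R$ does not.* On $[19,23)$ the function $\psi$ is constant, equal to $x_0=\log232792560\approx19.266$. Since $x_0$ lies in this interval, $\Delta(x_0)=0$. On the other hand,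
$$\tilde\psi(x_0)=\tfrac{15}{16}\log2+\tfrac49\log3+\tfrac{\log5}5+\tfrac{\log7}7+\tfrac{\log11}{11}+\tfrac{\log13}{13}+\tfrac{\log17}{17}+\tfrac{\log19}{19}\approx2.475,$$
and $\log x_0\approx2.958$, so $R(x_0)\approx2.475-2.958+0.577\approx0.094\ne0$.

So neither of the inequalities $|R(x)|\le C|\Delta(x)|/x$, $|\Delta(x)|/x\le C|R(x)|$ can hold at every point. A window is needed to get rid of such accidental zeros.

## 4. The difference $g$ of the two error terms, and where direct bounds stop

**Lemma 1.** Let $g(x)=\int_x^\infty\Delta(t)t^{-2}\,dt$. For $x\ge1$,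
$$R(x)=\frac{\Delta(x)}x-g(x),\tag{6}$$
$$g(x)=\sum_\rho\frac{x^{\rho-1}}{\rho(\rho-1)}+O(1/x),\tag{7}$$
and the series converges absolutely.

*Proof.* **Step 1: partial summation gives (6).** By (F1) the integrand of $g$ is $\ll 1/(t\log^2t)$, so $g$ is well defined. Writing $\frac1n=\frac1x+\int_n^xt^{-2}dt$ and summing against $\Lambda(n)$,
$$\tilde\psi(x)=\frac{\psi(x)}x+\int_1^x\frac{\psi(t)}{t^2}\,dt=\frac{\Delta(x)}x+1+\log x+\int_1^x\frac{\Delta(t)}{t^2}\,dt .$$
Hence $R(x)=\frac{\Delta(x)}x+1+\gamma+\int_1^x\Delta(t)t^{-2}dt$. Let $x\to\infty$. Since $R(x)\to0$ and $\Delta(x)/x\to0$, we get $1+\gamma+\int_1^\infty\Delta(t)t^{-2}dt=0$. Subtracting this gives (6).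

**Step 2: express the integral of $\Delta$ through zeros.** Let $D(x)=\int_1^x\Delta(t)\,dt=\psi_1(x)-\frac{x^2-1}2$ (recall $\psi=0$ on $[0,1]$). By (1),
$$D(x)=-\sum_\rho\frac{x^{\rho+1}}{\rho(\rho+1)}+r(x),\qquad r(x)=O(x)\quad(x\ge1),$$
because $r(x)$ is $-x\frac{\zeta'}\zeta(0)$ plus bounded terms.

**Step 3: integrate by parts.** This brings in $D$, whose series converges absolutely. For $T>x$,
$$\int_x^T\frac{\Delta(t)}{t^2}dt=\frac{D(T)}{T^2}-\frac{D(x)}{x^2}+2\int_x^T\frac{D(t)}{t^3}dt .$$
Since $\Delta(t)=o(t)$, we have $D(T)=o(T^2)$, and letting $T\to\infty$ gives $g(x)=-D(x)x^{-2}+2\int_x^\infty D(t)t^{-3}dt$. The part $r$ of $D$ contributes $O(x^{-1})+O\bigl(\int_x^\infty t^{-2}dt\bigr)=O(1/x)$.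

**Step 4: insert the series.** We may integrate term by term, because for $x\ge1$
$$\sum_\rho\frac1{|\rho(\rho+1)|}\int_x^\infty t^{\beta-2}dt\le\sum_\rho\frac1{|\rho(\rho+1)|\,(1-\beta)}<\infty .$$
Here $|\rho(\rho+1)|\ge\gamma_\rho^2$, and $1/(1-\beta)\ll\log(|\gamma_\rho|+2)$ by (F2), so (F3) applies. The zero $\rho$ contributes
$$\frac{x^{\rho-1}}{\rho(\rho+1)}-\frac2{\rho(\rho+1)}\int_x^\infty t^{\rho-2}dt=\frac{x^{\rho-1}}{\rho(\rho+1)}\Bigl(1+\frac2{\rho-1}\Bigr)=\frac{x^{\rho-1}}{\rho(\rho-1)} .$$
This is (7). It converges absolutely because $|x^{\rho-1}|\le1$ and $|\rho(\rho-1)|\ge\gamma_\rho^2$. $\square$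

*Check on $[1,2)$.* There (6) reads $g(x)=-1-\gamma+\log x$, and indeed $g'(x)=1/x=-\Delta(x)/x^2$.

By (6), the first inequality of (4) amounts to bounding $g(x)$ by the window supremum of $|\Delta(y)|/y$. Two direct attempts come to mind.

*Bound the integral.* We have
$$g(x)=\int_x^{\lambda x}\frac{\Delta(t)}{t}\,\frac{dt}t+g(\lambda x).$$
The integral is at most $\log\lambda\cdot\sup_{[x,\lambda x]}|\Delta(y)|/y$, which is what we want. But what remains is $g(\lambda x)$, the same unknown at a later point. Repeating the step involves all windows up to infinity, and the weight $dt/t$ on $[x,\infty)$ has infinite mass. The integral alone does not give a local bound.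

*Bound the sum over zeros.* If RH holds, (7) gives $g(x)=O(x^{-1/2})$ at once, and (3) follows. Without RH, the terms with $\beta>\frac34$ have size $|\rho(\rho-1)|^{-1}x^{\beta-1}$, and $x^{\beta-1}$ is larger than $x^{-1/4}$. The facts above give no bound of the form $O(x^{-1/4})$ for their sum. These terms must be paid for by the supremum of $|\Delta(y)|/y$.

## 5. Finitely many exponentials: smoothing with an annihilating kernel

Put $x=e^u$ and consider a model in which $G$ (in the place of $g(e^u)$) is a finite sum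
$$G(u)=\sum_{j=1}^Jb_je^{s_ju},\qquad E(u)=-G'(u),$$
with distinct $s_j\ne0$. We want to bound $|G(u)|$ by $M(u)=\sup_{0\le v\le\eta}|E(u+v)|$.

For $J=1$ this is pointwise: $|G|=|E|/|s_1|$. For $J=2$ it is not: $G(u)=\cos(tu)=\frac12(e^{itu}+e^{-itu})$ with $t>0$ has $G(0)=1$ and $E(0)=0$.

For any $J$, let $P(z)=\prod_j(1-z/s_j)=\sum_{k\le J}a_kz^k$, let $\varphi_0$ be a kernel of mass $1$ on $[0,\eta]$, and iterate the second example of Definition 4:
$$\varphi=\sum_{k\le J}(-1)^ka_k\varphi_0^{(k)},\qquad\hat\varphi(z)=P(z)\hat\varphi_0(z).$$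
Then $\int\varphi(w)G(u+w)\,dw=\sum_jb_j\hat\varphi(s_j)e^{s_ju}=0$. On the other hand, $\int\varphi=1$ and $G(u)-G(u+w)=\int_0^wE(u+v)\,dv$, so
$$G(u)=\int\varphi(w)\bigl(G(u)-G(u+w)\bigr)dw=\int\varphi(w)\int_0^wE(u+v)\,dv\,dw,\qquad |G(u)|\le\eta\,\|\varphi\|_1M(u).$$
So smoothing changes $G$ by at most a constant times the local supremum of $|E|$, and smoothing sends $G$ to $0$.

In the real problem infinitely many zeros may have $\beta>\frac12+\delta$. If we annihilate only those with $|\gamma_\rho|\le T$, for fixed $T$, the others still contribute terms $x^{\beta-1}$ that are too large. If $T$ grows with $x$, then $\varphi$ depends on $x$ and we would have to bound $\|\varphi\|_1$ uniformly. This is where the finite argument stops.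

The way past it is to annihilate *all* zeros with $\beta>\frac12+\delta$ by *one* kernel. Then $P$ is an infinite product and $\varphi$ an infinite series $\sum(-1)^ka_k\varphi_0^{(k)}$, so two growth rates compete. If the set has $n_S(t)\le At^\theta$, we shall find $|a_k|\le k^{-k/\theta}e^{O(k)}$. With a suitable $\varphi_0$ of compact support we can have $\|\varphi_0^{(k)}\|_\infty\le e^{O(k)}(k!)^\sigma(k+1)^\sigma$ for any chosen $\sigma>1$. The series converges if $\sigma<1/\theta$, and such a $\sigma>1$ exists exactly when $\theta<1$. The density theorem (2) supplies a $\theta<1$.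

## 6. A compactly supported kernel that vanishes on a sparse set

**Lemma 2.** Let $S\subset\mathbb C\setminus\{0\}$ with $n_S(t)\le At^\theta$ for all $t>0$, where $0<\theta<1$. Let $\eta>0$. There is a $\varphi\in C^\infty(\mathbb R)$ (complex-valued) with support in $[0,\eta]$ such that
$$\hat\varphi(0)=1,\qquad\hat\varphi(s)=0\ (s\in S),\qquad\hat\varphi(z)\ne0\ \text{ whenever }z\notin S,\ \Re z\ne0 .$$

*Proof.* **Step 1: a smooth density $\varphi_0$ with controlled derivatives.** Choose $1<\sigma<1/\theta$, and put $h_j=h(j+1)^{-\sigma}$ for $j\ge0$, with $h>0$ such that $\sum_jh_j=\eta$; this is possible because $\sigma>1$. Let $Y=\sum_jh_jU_j$ with $U_j$ independent and uniform on $[0,1]$, so $0\le Y\le\eta$. The variable $h_jU_j$ has density $H_{h_j}$, where $H_a=a^{-1}1_{[0,a]}$. For $k\ge0$ let $\mu_k$ be the law of $\sum_{j>k+1}h_jU_j$. Then $Y$ has density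
$$f_k=(H_{h_0}*H_{h_{k+1}})*H_{h_1}*\cdots*H_{h_k}*\mu_k .$$
The function $H_{h_0}*H_{h_{k+1}}$ is continuous and bounded by $h_0^{-1}$. If $f$ is continuous, then $(f*H_a)(w)=a^{-1}\int_{w-a}^wf$ is $C^1$ with derivative $(f(w)-f(w-a))/a$. This derivative is continuous and bounded by $\frac2a\|f\|_\infty$. Convolving with $H_{h_1},\dots,H_{h_k}$ in turn and differentiating once for each factor shows that $(H_{h_0}*H_{h_{k+1}})*H_{h_1}*\cdots*H_{h_k}$ is $C^k$ with bounded derivatives up to order $k$, and that its $k$-th derivative is bounded by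
$$h_0^{-1}\prod_{j=1}^k\frac2{h_j}=h^{-1}\Bigl(\frac2h\Bigr)^k\bigl((k+1)!\bigr)^\sigma .$$
Convolution with the probability measure $\mu_k$ preserves this (differentiate under the integral). So $f_k$ is $C^k$ with the same bound. All the $f_k$ are continuous densities of the same law, hence they are one function $\varphi_0$. Thus $\varphi_0\in C^\infty$, its support is in $[0,\eta]$, and
$$\|\varphi_0^{(k)}\|_\infty\le h^{-1}(2/h)^k\bigl((k+1)!\bigr)^\sigma\qquad(k\ge0).\tag{8}$$

**Step 2: locate the zeros of $\hat\varphi_0$.** They must stay away from $\{\Re z\neq0\}$. By independence and dominated convergence (partial sums of $Y$ are in $[0,\eta]$),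
$$\hat\varphi_0(z)=\mathbb E\,e^{zY}=\prod_{j\ge0}\frac{e^{h_jz}-1}{h_jz},$$
where a factor is read as $1$ at $z=0$. Since $\bigl|\frac{e^w-1}w-1\bigr|\le|w|e^{|w|}$ and $\sum h_j<\infty$, the product converges absolutely, and it vanishes only if some factor does. A factor vanishes only if $h_jz\in2\pi i\mathbb Z\setminus\{0\}$, which forces $z\in i\mathbb R$. Also $\hat\varphi_0(0)=1$.

**Step 3: an entire function with zero set $S$ and small Taylor coefficients.** The hypothesis gives $n_S(t)=0$ for $t<A^{-1/\theta}$. Therefore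
$$\sum_{s\in S}\frac1{|s|}=\sum_{s\in S}\int_{|s|}^\infty\frac{dt}{t^2}=\int_0^\infty\frac{n_S(t)}{t^2}dt<\infty,$$
because $\theta<1$. So $P(z)=\prod_{s\in S}(1-z/s)=\sum_{k\ge0}a_kz^k$ converges absolutely, is entire, and vanishes exactly on $S$; also $a_0=1$. (If $S=\emptyset$ then $P=1$.) On $|z|=r$, use $\log(1+r/|s|)=\int_{|s|}^\infty\frac{r}{t(t+r)}dt$ and sum over $s$:
$$\log|P(z)|\le\sum_{s\in S}\log\Bigl(1+\frac r{|s|}\Bigr)=\int_0^\infty\frac{r\,n_S(t)}{t(t+r)}dt\le A\int_0^\infty\frac{r\,t^{\theta-1}}{t+r}dt=A\,r^\theta\int_0^\infty\frac{y^{\theta-1}}{1+y}dy=:A'r^\theta,$$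
with $t=ry$; the last integral converges because $0<\theta<1$. Cauchy's estimate gives $|a_k|\le r^{-k}e^{A'r^\theta}$, and $r=k^{1/\theta}$ yields
$$|a_k|\le k^{-k/\theta}e^{A'k}\qquad(k\ge1).\tag{9}$$

**Step 4: combine.** Put
$$\varphi=\sum_{k\ge0}(-1)^ka_k\varphi_0^{(k)} .$$
We show that the series and all its derivatives converge uniformly. For $m\ge0$ and $k\ge1$ we have $(k+m+1)!=k!\,(k+1)\cdots(k+m+1)\le k^k(k+m+1)^{m+1}$. By (8) and (9),
$$|a_k|\,\|\varphi_0^{(k+m)}\|_\infty\le k^{-k(1/\theta-\sigma)}\,e^{A'k}\,h^{-1}\Bigl(\frac2h\Bigr)^{k+m}(k+m+1)^{\sigma(m+1)} .$$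
Since $\sigma<1/\theta$, the factor $k^{-k(1/\theta-\sigma)}$ beats the others, and the sum over $k$ converges. So $\varphi\in C^\infty$ with support in $[0,\eta]$. Integration by parts $k$ times gives $\widehat{\varphi_0^{(k)}}(z)=(-z)^k\hat\varphi_0(z)$, hence
$$\hat\varphi(z)=\sum_{k\ge0}(-1)^ka_k(-z)^k\hat\varphi_0(z)=P(z)\hat\varphi_0(z).$$
Now read off the claims: $\hat\varphi(0)=P(0)\hat\varphi_0(0)=1$; $P$ vanishes on $S$; and if $z\notin S$ and $\Re z\ne0$, neither factor vanishes. $\square$

*Remark (a limit on what kernels can annihilate).* Let $\varphi$ be any kernel of mass $1$ on $[0,\eta]$. Then $|\hat\varphi(z)|\le\|\varphi\|_1e^{\eta|z|}$ and $\hat\varphi(0)=1$. If $n(t)$ counts the zeros of $\hat\varphi$ in $|z|\le t$, Jensen's formula on $|z|=2r$ gives $n(r)\log2\le\int_r^{2r}n(t)\frac{dt}t\le2\eta r+\log\|\varphi\|_1$, so $n(r)=O(r)$ for $r\ge1$. By the Riemann–von Mangoldt formula, $\zeta$ has, with multiplicity, about $\frac T{2\pi}\log T$ zeros with $0<\gamma_\rho\le T$. If all zeros are simple,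 no kernel of mass $1$ annihilates all of the numbers $\rho-1$. So we annihilate only zeros to the right of $\frac12+\delta$.

## 7. Both comparisons in the logarithmic variable

The second inequality in (4) exchanges the roles of $\Delta$ and $R$. To treat both at once, put for $u\ge0$
$$E_0(u)=\Delta(e^u)e^{-u},\qquad E_1(u)=R(e^u),\qquad G(u)=g(e^u).$$
By (6), $E_1=E_0-G$. Since $g$ is the integral of a locally bounded function, $G$ is locally absolutely continuous, and $G'(u)=-\Delta(e^u)e^{-2u}e^u=-E_0(u)$ almost everywhere. So $E_0$ is, up to sign, the derivative of $G$. And $E_1$ comes from the derivative of $e^uG$: $(e^uG)'=e^u(G-E_0)=-e^uE_1$. Accordingly, for $\kappa\in\{0,1\}$ put $G_\kappa(u)=e^{\kappa u}G(u)$. In both cases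
$$G_\kappa'(u)=-e^{\kappa u}E_\kappa(u)\quad\text{a.e.}\tag{10}$$
With $b_\rho=\frac1{\rho(\rho-1)}$ and $s_\rho=\rho-1+\kappa$, formula (7) says
$$G_\kappa(u)=\sum_\rho b_\rho e^{s_\rho u}+O(e^{(\kappa-1)u})\qquad(u\ge0).\tag{11}$$
Let $B=\sum_\rho|b_\rho|$, which is finite because $|b_\rho|\le\gamma_\rho^{-2}$. For $\eta>0$ put
$$M_\kappa(u)=\sup_{0\le v\le\eta}|E_\kappa(u+v)| .$$
With $\lambda=e^\eta$ and $x=e^u$ these are the window suprema: $M_0(u)=\sup_{x\le y\le\lambda x}|\Delta(y)|/y$ and $M_1(u)=\sup_{x\le y\le\lambda x}|R(y)|$. From $E_1=E_0-G$,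
$$|E_{1-\kappa}(u)|\le M_\kappa(u)+|G(u)|.\tag{12}$$
So it suffices to bound $|G(u)|$ in terms of $M_\kappa(u)$, for $\kappa=0$ and for $\kappa=1$.

**What a kernel does to $G_\kappa$ and $E_\kappa$.** Let $\varphi$ be a kernel on $[0,\eta]$ and $u\ge0$. The series in (11) converges absolutely and uniformly on $[u,u+\eta]$, so we may integrate term by term. The error stays $O(e^{(\kappa-1)u})$ because $w\ge0$ and $\kappa-1\le0$. Hence
$$\int\varphi(w)G_\kappa(u+w)\,dw=\sum_\rho b_\rho e^{s_\rho u}\hat\varphi(s_\rho)+O_\varphi(e^{(\kappa-1)u}).\tag{13}$$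
By (10) and integration by parts, and then (13) for the kernel $\varphi'$, with $\widehat{\varphi'}(z)=-z\hat\varphi(z)$,
$$\int\varphi(w)e^{\kappa(u+w)}E_\kappa(u+w)\,dw=\int\varphi'(w)G_\kappa(u+w)\,dw=-\sum_\rho b_\rho s_\rho e^{s_\rho u}\hat\varphi(s_\rho)+O_\varphi(e^{(\kappa-1)u}).\tag{14}$$
Since $\Re s_\rho<1$ and $0\le w\le\eta$ on the support,
$$|\hat\varphi(s_\rho)|\le e^\eta\|\varphi\|_1,\qquad|s_\rho\hat\varphi(s_\rho)|=|\widehat{\varphi'}(s_\rho)|\le e^\eta\|\varphi'\|_1 .\tag{15}$$
Formula (13) will give upper bounds for $G$, and (14) lower bounds for $M_\kappa$.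

## 8. Proof of Theorem 1: annihilating the zeros with $\beta>\frac12+\delta$

Fix $0<\delta<\frac12$, $\lambda=e^\eta>1$ and $\kappa\in\{0,1\}$.

**Step 1: the set to annihilate is sparse.** Let $S=\{s_\rho:\beta>\frac12+\delta\}$, as a set without multiplicities. (A zero of multiplicity $m$ contributes $m$ equal exponentials, so a simple zero of $\hat\varphi$ is enough.) Since $\Im s_\rho=\gamma_\rho\neq0$, we have $0\notin S$. Since $|s_\rho|\ge|\gamma_\rho|>14$, we have $n_S(t)=0$ for $t\le14$, and by symmetry under conjugation $n_S(t)\le2N(\frac12+\delta,t)$ for $t>14$. By (2) the latter is $\ll t^{\theta_0}\log^5t$ with $\theta_0=\frac{3/2-3\delta}{3/2-\delta}<1$. Choose $\theta$ with $\theta_0<\theta<1$; note $\theta_0>0$. Then $n_S(t)\le At^\theta$ for all $t>0$ with some $A$. Let $\varphi$ be the kernel of Lemma 2 for $S$ and $\eta$.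

**Step 2: the smoothed $G_\kappa$ is small.** In (13) all terms with $\beta>\frac12+\delta$ vanish. In the others, $\Re s_\rho\le-\frac12+\delta+\kappa$. By (15), for $u\ge0$,
$$\Bigl|\int\varphi(w)G_\kappa(u+w)\,dw\Bigr|\le e^\eta\|\varphi\|_1B\,e^{(-1/2+\delta+\kappa)u}+O(e^{(\kappa-1)u})\ll e^{(\kappa-1/2+\delta)u}.$$

**Step 3: smoothing changes $G_\kappa$ by at most a multiple of $M_\kappa$.** By (10), $G_\kappa(u)-G_\kappa(u+w)=\int_0^we^{\kappa(u+v)}E_\kappa(u+v)\,dv$. Since $\int\varphi=1$,
$$\Bigl|G_\kappa(u)-\int\varphi(w)G_\kappa(u+w)\,dw\Bigr|=\Bigl|\int\varphi(w)\int_0^we^{\kappa(u+v)}E_\kappa(u+v)\,dv\,dw\Bigr|\le\|\varphi\|_1\,\eta\,e^\eta\,e^{\kappa u}M_\kappa(u).$$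

**Step 4: conclude.** Combine Steps 2 and 3 and divide by $e^{\kappa u}$:
$$|G(u)|\le CM_\kappa(u)+Ce^{(-1/2+\delta)u}\qquad(u\ge0).$$
Insert this in (12). For $\kappa=0$ we get $|R(x)|\le(1+C)M_0(u)+Cx^{-1/2+\delta}$, the first inequality of (4); for $\kappa=1$ we get the second. Take the larger of the two constants. This proves Theorem 1, and by Section 2 the Conjecture. $\blacksquare$

## 9. Proof of Theorem 2: lower bounds for the window suprema

To remove the error term in (4) it is enough to show that the window suprema are themselves at least as large as the error. By (14), a kernel that keeps one zero and suppresses its competitors gives such a lower bound. The lower bounds are proved first for large $u$.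

**Step 1: small $u$ costs nothing.** We claim that $\inf_{0\le u\le u_0}M_\kappa(u)>0$ for every $\eta>0$ and $u_0>0$. With $j=\lceil2u/\eta\rceil$, the window $[u,u+\eta]$ contains $[j\eta/2,(j+1)\eta/2]$, and $0\le j\le2u_0/\eta+1$, so only finitely many such intervals occur. On no interval of positive length does $\Delta$ or $R$ vanish identically, because $\psi$ and $\tilde\psi$ are piecewise constant while $y$ and $\log y-\gamma$ are strictly increasing. So $|E_\kappa|$ has positive supremum on each of the finitely many intervals, which proves the claim. Consequently, a bound $M_\kappa(u)\ge ce^{-au}$ with $a\ge0$ that is valid for $u\ge u_0$ holds for all $u\ge0$ after decreasing $c>0$.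

**Step 2 (RH false): isolate one zero to the right of the critical line.** Let $\eta>0$ be arbitrary. By the symmetry $\rho\mapsto1-\rho$ there is a zero with real part greater than $\frac12$. Let $\rho_0=\beta_0+i\gamma_0$ be any such zero, of multiplicity $m$, and put
$$\delta=\tfrac12\bigl(\beta_0-\tfrac12\bigr)\in(0,\tfrac14),\qquad S=\{s_\rho:\beta>\tfrac12+\delta,\ \rho\ne\rho_0\}.$$
This is a subset of the set in Section 8, so Lemma 2 applies and gives a kernel $\varphi$. It does not annihilate $s_{\rho_0}$: we have $s_{\rho_0}\notin S$, and $\Re s_{\rho_0}\in\{\beta_0-1,\beta_0\}$ is nonzero. The left side of (14) is at most $\|\varphi\|_1e^{\kappa(u+\eta)}M_\kappa(u)$ in absolute value. On the right side the terms from $\rho_0$ survive, all other zeros with $\beta>\frac12+\delta$ drop out, and by (15) the zeros with $\beta\le\frac12+\delta$ contribute at most $Be^\eta\|\varphi'\|_1e^{(-1/2+\delta+\kappa)u}$. Since $\kappa-1\le-\frac12+\delta+\kappa$, the error term is of no larger order. Hence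
$$\|\varphi\|_1e^{\kappa(u+\eta)}M_\kappa(u)\ge m\,|b_{\rho_0}s_{\rho_0}\hat\varphi(s_{\rho_0})|\,e^{(\beta_0-1+\kappa)u}-C\,e^{(-1/2+\delta+\kappa)u}.$$
The first coefficient is positive, and $(\beta_0-1)-(-\frac12+\delta)=\delta>0$, so the first term dominates for large $u$. By Step 1,
$$M_\kappa(u)\ge c\,e^{(\beta_0-1)u}\qquad(u\ge0).\tag{16}$$

**Step 3 (RH false): the three parts.** Inequality (16), for $\kappa=0$ and $\kappa=1$, is part 3 when $\beta_0>\frac12$. If $\beta_0\le\frac12$, compare with a zero $\rho_1=\beta_1+i\gamma_1$ with $\beta_1>\frac12$: as $x\ge1$, $x^{\beta_0-1}\le x^{\beta_1-1}$. So part 3 holds for every $\lambda>1$. For part 2, fix $\rho_0$ with $\beta_0>\frac12$ and apply Theorem 1 with the $\delta$ of Step 2. Its error satisfies $x^{-1/2+\delta}\le x^{\beta_0-1}\le c^{-1}M_\kappa(u)$, so it is absorbed by the window supremum. This gives (5) for every $\lambda>1$, and therefore part 1 as well.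

**Step 4 (RH true): part 1.** Now every $\beta=\frac12$, and (11) with $\kappa=0$ gives
$$|G(u)|\le Be^{-u/2}+O(e^{-u})\le B'e^{-u/2}\qquad(u\ge0).\tag{17}$$
By (12), $|E_{1-\kappa}(u)|\le M_\kappa(u)+B'e^{-u/2}$ for every $\eta>0$. This is part 1 for every $\lambda>1$.

**Step 5 (RH true): isolate one zero by a long window.** All zeros now have the same real part, and their counting function is not bounded by a power $t^\theta$ with $\theta<1$ that (2) could supply. So instead of annihilating the other zeros we make their contribution small. Fix a zero $\rho_0=\frac12+i\gamma_0$ of multiplicity $m$, for example the lowest one with $\gamma_0>0$. Let $\chi\ge0$ be smooth with support in $[0,1]$ and $\int\chi=1$, and put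
$$\varphi(w)=\eta^{-1}\chi(w/\eta)\,e^{(1/2-\kappa)w-i\gamma_0w},\qquad X(t)=\int\chi(v)e^{itv}\,dv .$$
Since $s_\rho=\kappa-\frac12+i\gamma_\rho$, the real exponentials cancel and $\hat\varphi(s_\rho)=X((\gamma_\rho-\gamma_0)\eta)$. Here $X(0)=1$, and two integrations by parts give $|X(t)|\le\|\chi''\|_1t^{-2}$ for real $t\neq0$. Moreover $|b_\rho s_\rho|=1/|\rho|$ for both $\kappa$: it equals $1/|\rho|$ if $\kappa=0$ and $1/|\rho-1|$ if $\kappa=1$, and $|\rho-1|=|\rho|$ on the critical line. Hence, summing over zeros different from $\rho_0$,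
$$\sum_{\rho\ne\rho_0}|b_\rho s_\rho\hat\varphi(s_\rho)|\le\frac{\|\chi''\|_1}{\eta^2}\sum_{\rho\ne\rho_0}\frac1{|\rho|(\gamma_\rho-\gamma_0)^2}.$$
The last sum is finite. The finitely many zeros with $|\gamma_\rho|<2|\gamma_0|$ have $\gamma_\rho\ne\gamma_0$, and for the others $(\gamma_\rho-\gamma_0)^2\ge\gamma_\rho^2/4$, so (F3) applies. So there is $\eta_0$, the same for both $\kappa$, such that for $\eta=\eta_0$ the right side is at most $\frac m{2|\rho_0|}$. In (14) the zero $\rho_0$ contributes a term of modulus $\frac m{|\rho_0|}e^{(\kappa-1/2)u}$, and every other exponential has modulus $e^{(\kappa-1/2)u}$. Therefore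
$$\|\varphi\|_1e^{\kappa(u+\eta_0)}M_\kappa(u)\ge\frac m{2|\rho_0|}e^{(\kappa-1/2)u}-Ce^{(\kappa-1)u}.$$
Dividing by $e^{\kappa u}$, the first term dominates for large $u$. With Step 1,
$$M_\kappa(u)\ge c\,e^{-u/2}\qquad(u\ge0)\tag{18}$$
for the window parameter $\eta_0$. Since $M_\kappa$ increases with $\eta$, (18) holds with the same $c$ for every $\eta\ge\eta_0$.

**Step 6 (RH true): parts 2 and 3.** Put $\lambda_0=e^{\eta_0}$. All zeros have real part $\frac12$, so (18) is part 3 for every zero. For part 2, combine (12), (17) and (18): for $\lambda\ge\lambda_0$ and all $u\ge0$,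
$$|E_{1-\kappa}(u)|\le M_\kappa(u)+B'e^{-u/2}\le\Bigl(1+\frac{B'}c\Bigr)M_\kappa(u),$$
which for $\kappa=0$ and $\kappa=1$ are the two inequalities of (5). $\blacksquare$
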